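# A continuum of ultratypes of $\mathscr L_\infty$-spaces

## 1. A norm that charges for jumps

Scalars are real or complex throughout. Write $\mathbb N=\{1,2,\dots\}$ and $\mathbb N_0=\{0,1,2,\dots\}$.

Let $\Gamma$ be the set of dyadic rationals in $(0,1)$. Let $D$ be the space of functions $f$ on $[0,1]$ that are right-continuous, have left limits $f(t-)$, and are continuous at every point of $[0,1]\setminus\Gamma$. In particular $f$ is continuous at $0$ and at $1$. Having one-sided limits everywhere on a compact interval, such an $f$ is bounded, and a uniform limit of functions in $D$ is in $D$. For $d\in\Gamma$ let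
$$(qf)(d)=f(d)-f(d-)$$
be the jump of $f$ at $d$. For $0<b\le1$ put
$$X_b=(D,\|\cdot\|_b),\qquad \|f\|_b=\max\big(\|f\|_\infty,\ b^{-1}\|qf\|_\infty\big).$$
So a jump of height $b$ costs $1$. For example, $\|1_{[1/2,1]}\|_\infty=1$, while $\|1_{[1/2,1]}\|_b=1/b$. Since $\|qf\|_\infty\le2\|f\|_\infty$, we have
$$\|f\|_\infty\le\|f\|_b\le\tfrac2b\|f\|_\infty,\qquad\qquad \|f\|_{b'}\le\|f\|_b\le\tfrac{b'}b\|f\|_{b'}\quad(b\le b'). \tag{1}$$

Finally, for a nonempty set $A\subset\mathbb N_0$ let
$$X_A=c_0\text{-sum over }(n,k)\in\mathbb N\times A\text{ of the spaces }X_{2^{-k}}.$$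
This consists of countably many copies of each $X_{2^{-k}}$, $k\in A$.

What is this for? All the $X_b$ are the same vector space, and with the sup norm that space is a $C(K)$-space. As $b$ shrinks, however, $X_b$ moves away from the $C(K)$-spaces, at a rate of order $1/b$. We shall show that this effect survives passage to ultrapowers and to complemented subspaces. We shall also show that spaces $X_{b'}$ with $b'$ much larger or much smaller than $b$ do not help to build $X_b$. So, up to a bounded error, the set $A$ can be read off from any ultrapower of $X_A$. There are $2^{\aleph_0}$ sets $A\subset \mathbb N_0$ that differ by more than a bounded error, and this will answer a counting question about $\mathscr L_\infty$-spaces.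

## 2. Ultratypes, and how many there are

**Definition ($\mathscr L_\infty$-space).** A Banach space $X$ is an $\mathscr L_{\infty,\lambda}$-space if every finite-dimensional subspace $E\subset X$ is contained in a finite-dimensional $F\subset X$ with $d(F,\ell_\infty^n)\le\lambda$, where $n=\dim F$ and $d$ is the Banach–Mazur distance. It is an $\mathscr L_\infty$-space (in the sense of Lindenstrauss and Pełczyński) if this holds for some $\lambda$. All our $\mathscr L_\infty$-spaces are infinite-dimensional.

For example, $c_0$ is an $\mathscr L_\infty$-space: it is the closure of the union of the spaces $\ell_\infty^n$ of sequences supported on $\{1,\dots,n\}$, and such a description suffices, as we check in Section 4. We say that $Y$ is $c$-isomorphic to $Z$ if there is an isomorphism $V:Y\to Z$ with $\|V\|\|V^{-1}\|\le c$. An isometric $L_1$-predual is a Banach space whose dual is isometric to some $L_1(\mu)$.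

**Definition (ultrapower).** Let $\mathcal U$ be an ultrafilter on a set $\Lambda$. The ultrapower $X_{\mathcal U}$ is the space of bounded families $(f_j)_{j\in\Lambda}$ in $X$ modulo those with $\lim_{\mathcal U}\|f_j\|=0$, normed by $\|[f_j]\|=\lim_{\mathcal U}\|f_j\|$.

For example, a finite-dimensional $E$ satisfies $E_{\mathcal U}=E$, because bounded families converge along $\mathcal U$. An operator $S:Y\to Z$ induces $S_{\mathcal U}[y_j]=[Sy_j]$ with $\|S_{\mathcal U}\|\le\|S\|$, and $(PT)_{\mathcal U}=P_{\mathcal U}T_{\mathcal U}$. Also $(Y\oplus_\infty Z)_{\mathcal U}=Y_{\mathcal U}\oplus_\infty Z_{\mathcal U}$, since limits along $\mathcal U$ commute with maxima.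

**Definition (ultratype).** Following Henson and Moore, $X$ and $Y$ have the same ultratype if there are ultrafilters $\mathcal U,\mathcal V$, possibly on different sets, such that $X_{\mathcal U}$ and $Y_{\mathcal V}$ are linearly isomorphic.

The problem comes from "Separably Injective Banach Spaces" (doi:10.1007/978-3-319-14741-3). At least two ultratypes of $\mathscr L_\infty$-spaces are known: that of the infinite-dimensional $C$-spaces (the spaces $C(K)$, $K$ infinite compact Hausdorff) and that of the Banach spaces of almost universal disposition. The conjecture to be decided is the following.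

**Conjecture 1.** There is a continuum of different ultratypes of $\mathscr L_\infty$-spaces: there is a family of $2^{\aleph_0}$ infinite-dimensional $\mathscr L_\infty$-spaces, no two of which have the same ultratype.

The conjecture is true, and the spaces $X_A$ prove it.

**Theorem.** Each $X_A$ is a separable infinite-dimensional $\mathscr L_\infty$-space, $4$-isomorphic to an isometric $L_1$-predual. For nonempty $A,B\subset\mathbb N_0$ the following are equivalent:

1. $X_A$ is isomorphic to a complemented subspace of $X_B$;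
2. some ultrapower of $X_A$ is isomorphic to a complemented subspace of some ultrapower of $X_B$;
3. $\sup_{a\in A}\operatorname{dist}(a,B)<\infty$.

Moreover, $X_A$ and $X_B$ have the same ultratype $\iff$ $X_A\cong X_B$ $\iff$ $A,B$ have finite Hausdorff distance.

Here the Hausdorff distance is $\max\big(\sup_{a\in A}\operatorname{dist}(a,B),\sup_{b\in B}\operatorname{dist}(b,A)\big)$.

**Corollary (Conjecture 1).** For infinite $S\subset\mathbb N$ let $A_S=\{n!:n\in S\}$, and let $S$ run through an almost disjoint family of $2^{\aleph_0}$ infinite subsets of $\mathbb N$. The $2^{\aleph_0}$ spaces $X_{A_S}$ are $\mathscr L_\infty$-spaces, and no two of them have the same ultratype.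

**Proof of the Corollary from the Theorem.** An almost disjoint family is one in which any two distinct members have finite intersection. One of size $2^{\aleph_0}$ arises as follows. Fix an injection $c$ from finite $0$–$1$ strings into $\mathbb N$. For $x\in\{0,1\}^{\mathbb N}$ put $S_x=\{c(x_1\dots x_n):n\ge1\}$. Each $S_x$ is infinite, and if $x\ne x'$ then $S_x\cap S_{x'}$ is finite, because $x$ and $x'$ share only finitely many initial segments.

Let $S\setminus S'$ be infinite. If $n\ge2$, $n\notin S'$, then every element of $A_{S'}$ is $k!$ with $k\ne n$. For $k<n$ we have $n!-k!\ge n!-(n-1)!=(n-1)(n-1)!$, and for $k>n$ we have $k!-n!\ge n\cdot n!$. So $\operatorname{dist}(n!,A_{S'})\ge(n-1)(n-1)!\to\infty$ along $n\in S\setminus S'$, and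
$$\sup_{a\in A_S}\operatorname{dist}(a,A_{S'})=\infty. \tag{2}$$
Two distinct members $S,S'$ of an almost disjoint family have $S\setminus S'$ infinite. So $A_S,A_{S'}$ are at infinite Hausdorff distance, and by the Theorem their ultratypes differ. $\blacksquare$

We shall use the following textbook facts. A **$C_0$-space** is a space $C_0(M)$, $M$ locally compact Hausdorff.

* **(F1)** A closed self-adjoint subalgebra of $\ell_\infty(S)$ is isometric to a $C_0$-space (Gelfand/Stone–Weierstrass). In particular $D$ with $\|\cdot\|_\infty$ is one. Since $D$ contains the constants, it is even a $C$-space.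
* **(F2)** A finite $\oplus_\infty$-sum of $C_0$-spaces is a $C_0$-space.
* **(F3)** An ultraproduct of $C_0$-spaces is a $C_0$-space. In the complex case it is a commutative $C^*$-algebra; in the real case it is the self-adjoint part of the complex ultraproduct.
* **(F4)** The dual of $C_0(M)$ is the space of regular Borel measures on $M$, and for such $\nu$ and $0\le W\in C_0(M)$,
$$\int W\,d|\nu|=\sup\Big\{\Big|\int\psi W\,d\nu\Big|:\psi\in C_0(M),\ \|\psi\|\le1\Big\}.$$

## 3. Small sets of parameters

**One parameter gives nothing new up to isomorphism.** A first idea would be to use the spaces $X_b$ themselves, one for each $b$, as the required family. By (1) this fails at once: every $X_b$ is $\frac2b$-isomorphic to the $C$-space $D$. The parameter $b$ is visible only in the constants. This is why we take $c_0$-sums over infinite sets of parameters, where unbounded constants become a failure of isomorphism.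

**Finite sets.** If $A,B\subset\mathbb N_0$ are finite and nonempty, they are at finite Hausdorff distance, and indeed $X_A\cong X_B$: by (1), both are isomorphic to a countable $c_0$-sum of copies of $(D,\|\cdot\|_\infty)$.

**Even numbers.** Let $A=\{0,2,4,\dots\}$, $B=\mathbb N_0$. Every $X_{2^{-(2k+1)}}$ is $2$-isomorphic to $X_{2^{-2k}}$ by (1). Replacing each odd summand of $X_B$ by its even neighbor gives a space with the same summands as $X_A$, each still occurring countably often. So $X_A\cong X_B$.

**Factorials.** Let $A=\{n!:n\ge1\}$, $B=\mathbb N_0$. Then $X_A$ is a $1$-complemented piece of $X_B$, since $A\subset B$. But the gaps of $A$ are unbounded, so $\sup_{k\in\mathbb N_0}\operatorname{dist}(k,A)=\infty$. The Theorem says that $X_B$ is not complemented in $X_A$, even after ultrapowers. The implication (2)$\Rightarrow$(3), which says this, is where the work lies.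

## 4. Piecewise affine functions and the $\mathscr L_\infty$ property

This section proves the first sentence of the Theorem.

**Step 1 (approximation).** The purpose is to reduce $f\in D$ to finitely many data. Let $f\in D$, $\varepsilon>0$. We claim that there is a finite nonempty $\Delta=\{t_1<\dots<t_{N-1}\}\subset\Gamma$ such that, with $t_0=0$, $t_N=1$, the function $f$ has oscillation $\le\varepsilon$ on each $[t_{i-1},t_i)$, $i<N$, and on $[t_{N-1},1]$.

Each $\tau\in[0,1]$ has an open neighborhood $J_\tau$ such that $f$ has oscillation $\le\varepsilon$ on $J_\tau\cap[0,\tau)$ (there is a left limit) and on $J_\tau\cap[\tau,1]$ (right-continuity), and on all of $J_\tau\cap[0,1]$ if $\tau\notin\Gamma$ (continuity). Take a finite subcover $J_{\tau_1},\dots,J_{\tau_k}$ of $[0,1]$. Let $\Delta\subset\Gamma$ be finite, contain every $\tau_i$ that lies in $\Gamma$, and have mesh (with $0,1$ added) less than a Lebesgue number of this cover. Each partition interval lies in some $J_{\tau_i}$. If $\tau_i\notin\Gamma$, we are done with this interval. If $\tau_i\in\Gamma$,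 then $\tau_i$ is a partition point, so the interval lies in $[0,\tau_i)$ or in $[\tau_i,1]$, and again the oscillation is $\le\varepsilon$.

Consequently $|qf|\le\varepsilon$ off $\Delta$, since a point of $\Gamma\setminus\Delta$ is interior to a partition interval. Hence $qf\in c_0(\Gamma)$ for every $f\in D$.

**Step 2 (a better norm).** The norm $\|\cdot\|_b$ does not make piecewise affine functions isometric to $\ell_\infty^n$, but an equivalent norm does. For $d\in\Gamma$ put
$$y_d(f)=f(d-)+b^{-1}(qf)(d)=b^{-1}\big(f(d)-(1-b)f(d-)\big),\qquad |||f|||_b=\max\big(\|f\|_\infty,\sup_{d\in\Gamma}|y_d(f)|\big).$$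
Then $|y_d(f)|\le\|f\|_\infty+b^{-1}\|qf\|_\infty$ gives $|||f|||_b\le2\|f\|_b$, and $b^{-1}|(qf)(d)|=|y_d(f)-f(d-)|\le2|||f|||_b$ gives $\|f\|_b\le2|||f|||_b$.

**Step 3 (copies of $\ell_\infty^{2N}$).** For finite nonempty $\Delta\subset\Gamma$ as above let $F_\Delta$ be the space of $g\in D$ that are affine on each $[t_{i-1},t_i)$, $i<N$, and on $[t_{N-1},1]$. Such $g$ is determined by the $2N$ freely prescribable numbers $g(0)$, $g(1)$, $g(t_i-)$, $g(t_i)$. Equivalently, since $g(t_i)=(1-b)u_i+by_i$ with $b>0$, it is determined by the $2N$ free coordinates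
$$g(0),\quad g(1),\quad u_i=g(t_i-),\quad y_i=y_{t_i}(g)\qquad(1\le i\le N-1).$$
Let $m$ be the maximum of their moduli; we check that $|||g|||_b=m$. Clearly $m\le|||g|||_b$. Conversely, $g(t_i)=(1-b)u_i+by_i$ is a convex combination, so $|g(t_i)|\le m$. Every value of $g$ is a convex combination of one-sided values at the points $t_0,\dots,t_N$, so $\|g\|_\infty\le m$. For $d\in\Delta$ we have $|y_d(g)|\le m$ by definition. For $d\in\Gamma\setminus\Delta$, $g$ is continuous at $d$, so $y_d(g)=g(d)$ has modulus $\le m$. Hence $(F_\Delta,|||\cdot|||_b)$ is isometric to $\ell_\infty^{2N}$. For $\Delta=\{\frac12\}$ this is the four-dimensional space with coordinates $g(0),\,g(\tfrac12-),\,y_{1/2}(g),\,g(1)$.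

If $\Delta\subset\Delta'$ then $F_\Delta\subset F_{\Delta'}$, so the family is directed.

**Step 4 (density).** We show that $\bigcup_\Delta F_\Delta$ is dense in $X_b$. Given $f$ and $\varepsilon$, take $\Delta$ from Step 1 and let $g\in F_\Delta$ have the same one-sided values as $f$ at the partition points: $g(0)=f(0)$, $g(t_i-)=f(t_i-)$, $g(t_i)=f(t_i)$, $g(1)=f(1)$. On a partition interval $g(t)$ is a convex combination of one-sided end values of $f$ on that interval, each within $\varepsilon$ of $f(t)$. So $\|f-g\|_\infty\le\varepsilon$. The jumps of $f$ and $g$ agree on $\Delta$. Off $\Delta$ the jumps of $f-g$ are those of $f$, which are $\le\varepsilon$ in modulus. So $\|f-g\|_b\le\varepsilon/b$.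

**Step 5 (conclusion for $X_A$).** Let $\widetilde X_A$ be the $c_0$-sum of the spaces $(D,|||\cdot|||_{2^{-k}})$ over $(n,k)\in\mathbb N\times A$. Choosing finitely many coordinates and a space $F_\Delta$ in each, we see that $\widetilde X_A$ is the closure of a directed union of isometric copies $F_\alpha$ of spaces $\ell_\infty^n$. It is an $\mathscr L_{\infty,\lambda}$-space for every $\lambda>1$ by the following perturbation argument. Let $E\subset\widetilde X_A$ have basis $e_1,\dots,e_k$, and extend the biorthogonal functionals to $e_i^*\in(\widetilde X_A)^*$. Given $0<\rho<1$, choose $F_\alpha$ and $f_i\in F_\alpha$ with $\sum_i\|e_i^*\|\|e_i-f_i\|\le\rho$, and put $Vx=x-\sum_ie_i^*(x)(e_i-f_i)$. Then $\|V-\mathrm{id}\|\le\rho$, so $V$ is invertible, and $Ve_i=f_i$. So $V^{-1}F_\alpha\supset E$ and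
$$d(V^{-1}F_\alpha,\ell_\infty^n)\le\|V\|\|V^{-1}\|\le\frac{1+\rho}{1-\rho}.$$

Being an $\mathscr L_{\infty,\lambda}$-space for every $\lambda>1$ characterizes isometric $L_1$-preduals (Lindenstrauss; Lazar–Lindenstrauss, Acta Math. 126 (1971)). By Step 2 the identity $\widetilde X_A\to X_A$ and its inverse have norm $\le2$. So $X_A$ is $4$-isomorphic to the isometric $L_1$-predual $\widetilde X_A$, and it is an $\mathscr L_\infty$-space. It is separable because $\Gamma$ has only countably many finite subsets, so countably many finite-dimensional spaces have dense union in each $X_{2^{-k}}$, and there are countably many summands. It is plainly infinite-dimensional.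

## 5. Step functions, and why $X_b$ is far from $C_0$-spaces

Before the general estimate, we study the simplest instance of the phenomenon: *if $\mathrm{id}_{X_b}$ factors through a $C_0$-space, the constant must be of order $1/b$.* All the key ideas but one are already here.

For $t\in\Gamma$ let
$$\xi_t=-\tfrac b2\ \text{ on }[0,t),\qquad \xi_t=\tfrac b2\ \text{ on }[t,1].$$
Its only jump is $b$, so $\|\xi_t\|_b=\max(b/2,1)=1$. Consider the functionals
$$e_{t,+}(f)=f(t),\qquad e_{t,-}(f)=f(t-),\qquad j_t=b^{-1}(e_{t,+}-e_{t,-}),$$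
all of norm $\le1$ on $X_b$, with $j_t(\xi_t)=1$. Let $Q=\lfloor2/b\rfloor$. Since $2/b\ge2$, we have $Q\ge1/b$; also $Qb\le2$. For distinct $t_1,\dots,t_k\in\Gamma$ with $k\le Q$ and scalars $\epsilon_r$,
$$\Big\|\sum_{r\le k}\epsilon_r\xi_{t_r}\Big\|_b=\max_r|\epsilon_r|. \tag{3}$$
Indeed the jumps are $b\epsilon_r$ at distinct points and contribute exactly $\max|\epsilon_r|$, while the sup norm is $\le\frac{kb}2\max|\epsilon_r|\le\max|\epsilon_r|$. So one can add about $2/b$ steps before the sup norm notices.

Now suppose $T:X_b\to C_0(M)$, $P:C_0(M)\to X_b$ with $PT=\mathrm{id}$, $\|P\|\le1$, $\|T\|\le K$. For distinct $t_1,t_2,\dots$ put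
$$g_r=T\xi_{t_r},\qquad\nu_r^\pm=P^*e_{t_r,\pm},\qquad\sigma_r=P^*j_{t_r}.$$
These are functions and measures on $M$ with
$$\nu_r^+-\nu_r^-=b\sigma_r,\qquad\|\nu_r^\pm\|,\|\sigma_r\|\le1,\qquad\int g_r\,d\sigma_r=j_{t_r}(PT\xi_{t_r})=1, \tag{4}$$
and, choosing the signs $\epsilon_r$ in (3) according to $l\in M$,
$$\sum_{r\in\mathcal R}|g_r(l)|\le K\qquad(l\in M,\ |\mathcal R|\le Q). \tag{5}$$

**Where fixed points get stuck.** A sensible first attempt is to fix $t_1,\dots,t_k$, $k\le Q$, in advance and to play (4) against (5). The functions $g_r$ cannot all be large at one place, and each measure $\sigma_r$ has to see its own $g_r$. This cannot lead to a contradiction. By (3), the span of $\xi_{t_1},\dots,\xi_{t_k}$ is isometric to $\ell_\infty^k$, and $f\mapsto\sum_rj_{t_r}(f)\xi_{t_r}$ is a norm-one projection onto it. For $M=\{1,\dots,k\}$, $g_r=1_{\{r\}}$, $\sigma_r=\delta_r$, $\nu_r^-=0$, $\nu_r^+=b\delta_r$, all of (4) and (5) hold with $K=1$. The exact difficulty is that each $\nu_r^\pm$ is only forced to put mass about $b/2$ (for one of the two signs)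 near its own $g_r$, and for different $r$ these are different measures. Nothing adds up.

**What makes the masses add up.** The points must be chosen one after another, in reaction to $T$ and $P$. If $t\downarrow d$ then *both* $e_{t,+}$ and $e_{t,-}$ converge pointwise on $X_b$ to $e_{d,+}$, and if $t\uparrow d$ both converge to $e_{d,-}$. So if one of the measures $\nu_d^{\pm}$ carries a lot of mass somewhere, we can move to a new point $t$ on the corresponding side of $d$, and both measures $\nu_t^+,\nu_t^-$ inherit that mass up to a small error. Then one of the two signs also gains about $b/2$ near the new function. This can be repeated without end. To measure "mass somewhere" we need a bounded weight, although by (5) only $Q$ functions at a time are controlled; a truncation takes care of that.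

**The climb.** Suppose $Kb\le\frac12$. Let $\eta=Kb$, so $Q\eta\ge K$. At each $l$, fewer than $Q$ indices satisfy $|g_r(l)|>\eta$, for otherwise $Q$ of them would violate (5). Applying (5) to those indices gives
$$W_r:=\sum_{r'\le r}(|g_{r'}|-\eta)_+\in C_0(M),\qquad0\le W_r\le K\quad\text{for all }r.$$
Let $\delta=b/16$. Start with any $t_1$ and $\varsigma_1=+$. Given $t_1,\dots,t_r$ and $\varsigma_r\in\{+,-\}$, put $\Phi_r=\int W_r\,d|\nu_r^{\varsigma_r}|$. By (F4) choose $w\in C_0(M)$ with $|w|\le W_r$ and $|\int w\,d\nu_r^{\varsigma_r}|\ge\Phi_r-\delta$. This integral equals $e_{t_r,\varsigma_r}(Pw)$. Since $Pw\in D$, there is $t_{r+1}\in\Gamma$, different from $t_1,\dots,t_r$, close to $t_r$ and on the side $\varsigma_r$ of it, with $|e_{t_{r+1},\pm}(Pw)-e_{t_r,\varsigma_r}(Pw)|\le\delta$ for both signs. Thus, for both signs,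
$$\int W_r\,d|\nu_{r+1}^\pm|\ge\Big|\int w\,d\nu_{r+1}^\pm\Big|=|e_{t_{r+1},\pm}(Pw)|\ge\Phi_r-2\delta .$$
On the other hand, by (4), $\int(|g_{r+1}|-\eta)_+\,d|\sigma_{r+1}|\ge1-\eta\ge\frac12$. Since $b|\sigma_{r+1}|\le|\nu_{r+1}^+|+|\nu_{r+1}^-|$, some sign $\varsigma_{r+1}$ satisfies $\int(|g_{r+1}|-\eta)_+\,d|\nu_{r+1}^{\varsigma_{r+1}}|\ge\frac b4$. Adding, $\Phi_{r+1}\ge\Phi_r+\frac b4-2\delta=\Phi_r+\frac b8$. So $\Phi_r\to\infty$, while $\Phi_r\le K\|\nu_r^{\varsigma_r}\|\le K$, a contradiction. Hence $Kb>\frac12$.

Two features will be used again. First, each step gains about $b/2$, so each step tolerates errors that are small *compared with $b$*. Second, since the climb never ends, *any* finite bound for $\Phi_r$ gives the contradiction, however large.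

**What is still missing.** For (2)$\Rightarrow$(3) the target is an ultrapower of $X_B$, where $B$ has no points near $a$, $b=2^{-a}$. The summands $X_{b_i}$ with $b_i\gg b$ are isomorphic to $D$ with constant $2/b_i\ll1/b$, and this is harmless. For the summands with $b_i\ll b$ the constant $2/b_i$ in (1) is far worse than $1/b$, and it is attained: take $f\in D$ with $\|f\|_\infty=1$ and a jump of height $2$. For those summands replacing $X_{b_i}$ by the isomorphic $C_0$-space $D$ is useless.

## 6. For small $b$, the space $X_b$ lies close to $C[0,1]\oplus_\infty c_0(\Gamma)$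

The way around is to look at $X_{b_i}$ inside a larger space, where it is not equal to a $C_0$-space but close to one. Consider $f\mapsto(f,b^{-1}qf)$. The step function goes to $\xi_t\mapsto(\xi_t,1_{\{t\}})$, which is at distance $b/2$ from $(0,1_{\{t\}})\in C[0,1]\oplus c_0(\Gamma)$. In general, for small $b$ the function and its normalized jumps become nearly independent.

**Lemma 1 (lifting).** For $x\in c_0(\Gamma)$ there is $s\in D$ with $qs=x$ and $\|s\|_\infty\le\|x\|$. Moreover $\ker q=C[0,1]$.

**Proof.** The second claim is clear: right-continuity and no jumps mean continuity. If $x$ has finite support, choose $\rho>0$ such that the intervals $(d-\rho,d+\rho)\subset(0,1)$, $d\in\operatorname{supp}x$, are disjoint. Let $s(t)=\pm\frac{x_d}2(1-|t-d|/\rho)$ on $(d-\rho,d+\rho)$, with $+$ for $t\ge d$ and $-$ for $t<d$, and $s=0$ elsewhere. Then $s(d)-s(d-)=x_d$, there are no other jumps, and $\|s\|_\infty=\|x\|/2$. In general, restrict $x$ to a finite set outside which it is at most $\frac12\|x\|$ in modulus, and repeat with the remainder. This gives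 $x=\sum_{k\ge1}x^{(k)}$ with $x^{(k)}$ finitely supported and $\|x^{(k)}\|\le2^{-(k-1)}\|x\|$. The lifts $s^{(k)}$ have $\sum_k\|s^{(k)}\|_\infty\le\frac12\sum_k2^{-(k-1)}\|x\|=\|x\|$. So $s=\sum_ks^{(k)}\in D$, and $qs=x$ because $q$ is continuous for $\|\cdot\|_\infty$. $\blacksquare$

**Lemma 2 (gap).** Let $0<\varepsilon\le1$ and $0<b_i\le\varepsilon$ ($i\in I_+$). Put
$$Z_+=c_0(I_+;X_{b_i}),\quad E_+=c_0(I_+;D),\quad B_+=c_0(I_+\times\Gamma),\quad L_+=c_0(I_+;C[0,1])\oplus_\infty B_+ .$$
Then $L_+$ is a closed self-adjoint subalgebra of the $C_0$-space $E_+\oplus_\infty B_+$, and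
$$\iota f=\big(f,(b_i^{-1}qf_i)_i\big)$$
is an isometric embedding $Z_+\to E_+\oplus_\infty B_+$. For each $z\in Z_+$ there is $h\in L_+$ with $\|\iota z-h\|\le\varepsilon\|z\|$, and for each $h\in L_+$ there is $z\in Z_+$ with $\|\iota z-h\|\le\varepsilon\|h\|$.

**Proof.** *The spaces and $\iota$.* $E_+$ is a closed self-adjoint subalgebra of $\ell_\infty(I_+\times[0,1])$, so (F1) and (F2) apply, and the claim on $L_+$ is clear. For $f\in Z_+$ both $\|f_i\|_\infty$ and $b_i^{-1}\|qf_i\|_\infty$ are at most $\|f_i\|_{b_i}$, which tends to $0$, and $qf_i\in c_0(\Gamma)$ by Section 4. So $\iota f\in E_+\oplus_\infty B_+$. It has norm $\sup_i\max(\|f_i\|_\infty,b_i^{-1}\|qf_i\|_\infty)=\|f\|$.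

*From $Z_+$ to $L_+$.* Given $z=f$, put $x_i=b_i^{-1}qf_i$ and use Lemma 1 to choose $s_i\in D$ with $qs_i=b_ix_i$ and $\|s_i\|_\infty\le b_i\|x_i\|\le\varepsilon\|z\|$. Then $q(f_i-s_i)=0$ and $\|f_i-s_i\|_\infty\to0$, so $h=\big((f_i-s_i)_i,x\big)\in L_+$. Moreover $\iota z-h=(s,0)$ has norm $\le\varepsilon\|z\|$.

*From $L_+$ to $Z_+$.* Given $h=(a,x)$, choose $s_i$ with $qs_i=b_ix_i$, $\|s_i\|_\infty\le b_i\|x_i\|$, and put $z=a+s$. Then $b_i^{-1}qz_i=x_i$ and $\|z_i\|_{b_i}\le\|a_i\|+\|x_i\|\to0$, so $z\in Z_+$. Moreover $\iota z-h=(s,0)$ has norm $\le\varepsilon\|x\|\le\varepsilon\|h\|$. $\blacksquare$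

**Passing to ultrapowers.** Let $\mathcal V$ be an ultrafilter. Put $G_+=(E_+\oplus_\infty B_+)_{\mathcal V}$ and $H_+=(L_+)_{\mathcal V}\subset G_+$. By (F3), $H_+$ is a $C_0$-space. Regard $(Z_+)_{\mathcal V}$ as a subspace of $G_+$ via $\iota_{\mathcal V}$. Applying Lemma 2 in every coordinate of a representing family, which keeps families bounded, and taking limits along $\mathcal V$, we obtain, with the same $\varepsilon$:
$$\begin{aligned}&\text{each }z\in(Z_+)_{\mathcal V}\text{ has some }h\in H_+\text{ with }\|z-h\|_{G_+}\le\varepsilon\|z\|,\\&\text{each }h\in H_+\text{ has some }z\in(Z_+)_{\mathcal V}\text{ with }\|z-h\|_{G_+}\le\varepsilon\|h\|.\end{aligned}\tag{6}$$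

## 7. The factorization estimate

**Proposition.** Let $0<\theta<1$, $0<b\le\theta$, and $0<b_i\le\theta b$ for $i\in I_+$ (possibly $I_+=\emptyset$). Let $Z_+=c_0(I_+;X_{b_i})$. Let $R$ be a Banach space (possibly $0$) with an isomorphism $\tau$ of $R$ onto a $C_0$-space $C_0(M_-)$ such that $\|\tau\|\le1$, $\|\tau^{-1}\|\le2\theta/b$. Let $\mathcal U,\mathcal V$ be ultrafilters, and let
$$T:(X_b)_{\mathcal U}\to R\oplus_\infty(Z_+)_{\mathcal V},\qquad P:R\oplus_\infty(Z_+)_{\mathcal V}\to(X_b)_{\mathcal U}$$
be operators with $PT=\mathrm{id}$. Then $\|T\|\,\|P\|>\dfrac1{64\,\theta}$.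

Here $R$ will come from the large parameters, with isomorphism constant small compared with $1/b$, and $Z_+$ from the small ones, with gap $\theta b$ small compared with $b$. The proof is the climb of Section 5 on $M=M_-\sqcup M_+$.

**Step 1 (normalization).** We arrange the operators. Replacing $T,P$ by $\|P\|T$, $P/\|P\|$, we may assume $\|P\|\le1$, $\|T\|\le K$, where $K$ is the product of the original norms; $K\ge1$ since $PT=\mathrm{id}\neq 0$. Suppose, for a contradiction, that
$$K\theta\le\tfrac1{64},$$
so in particular $\theta\le\frac1{64}$. Put $\varepsilon=\theta b$ and use Section 6 with this $\varepsilon$. Let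
$$T_-=\tau\circ\mathrm{pr}_1\circ T,\quad T_+=\mathrm{pr}_2\circ T,\quad P_-=P\circ(\tau^{-1},0):C_0(M_-)\to(X_b)_{\mathcal U},\quad P_+=P|_{(Z_+)_{\mathcal V}} .$$
Then $\|T_\pm\|\le K$, $\|P_-\|\le2\theta/b$, $\|P_+\|\le1$, and $P_-T_-+P_+T_+=PT=\mathrm{id}$. Write $H_+=C_0(M_+)$ and $M=M_-\sqcup M_+$, so $C_0(M)=C_0(M_-)\oplus_\infty H_+$.

**Step 2 (steps and point functionals on the ultrapower).** We transfer the objects of Section 5 to $(X_b)_{\mathcal U}$. Let $\mathcal U$ be on the set $\Lambda$. For $d=(d_j)_{j\in\Lambda}\in\Gamma^\Lambda$ let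
$$e_{d,+}[f_j]=\lim_{\mathcal U}f_j(d_j),\quad e_{d,-}[f_j]=\lim_{\mathcal U}f_j(d_j-),\quad j_d=b^{-1}(e_{d,+}-e_{d,-}),\quad x_d=[\xi_{d_j}].$$
All three functionals have norm $\le1$, $\|x_d\|\le1$, and $j_d(x_d)=1$. Let $Q=\lfloor2/b\rfloor$; again $Q\ge1/b$ and $Qb\le2$.

(a) If $d^1,\dots,d^k\in\Gamma^\Lambda$, $k\le Q$, are such that $d^1_j,\dots,d^k_j$ are distinct for each $j$, and $|\epsilon_r|\le1$, then $\|\sum_r\epsilon_rx_{d^r}\|\le1$. This is (3) in each coordinate.

(b) Given $d\in\Gamma^\Lambda$, $\varsigma\in\{+,-\}$, $y=[f_j]\in(X_b)_{\mathcal U}$ and $\delta>0$, there is $d'\in\Gamma^\Lambda$ with $|e_{d',\pm}(y)-e_{d,\varsigma}(y)|\le\delta$ for both signs, and with each $d'_j$ avoiding a prescribed finite set. Indeed, if $\varsigma=+$, then $|f_j-f_j(d_j)|\le\delta$ on some interval $[d_j,d_j+\rho_j)$. Any $d'_j\in\Gamma$ inside $(d_j,d_j+\rho_j)$ has both $f_j(d'_j)$ and $f_j(d'_j-)$ within $\delta$ of $f_j(d_j)$, and there are infinitely many choices. If $\varsigma=-$, do the same to the left of $d_j$ with $f_j(d_j-)$. Then take limits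 along $\mathcal U$.

**Step 3 (functions and measures attached to a point).** We now build the analogues of $g_r,\nu_r^\pm,\sigma_r$. The new difficulty is that $P_+$ is defined on $(Z_+)_{\mathcal V}$ and not on $H_+$. So we extend functionals from $(Z_+)_{\mathcal V}$ to $G_+$ and restrict them to $H_+$. The extensions must be chosen compatibly, so that the relation $\nu^+-\nu^-=b\sigma$ stays exact. We shall choose $d^1,d^2,\dots\in\Gamma^\Lambda$, coordinatewise distinct. Given $d^r$, write $x_r=x_{d^r}$ and make the following choices.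

* $g_r\in C_0(M)$: $g_r|_{M_-}=T_-x_r$ and $g_r|_{M_+}=h_r\in H_+$ with $\|h_r-T_+x_r\|_{G_+}\le\varepsilon K$, which exists by (6).
* $\alpha_r,\beta_r\in G_+^*$: Hahn–Banach extensions, of norm $\le1$, of $P_+^*e_{d^r,-}$ and $P_+^*j_{d^r}$. Put $\alpha_r^-=\alpha_r$, $\alpha_r^+=\alpha_r+b\beta_r$. Then $\|\alpha_r^\pm\|\le2$. Since $e_{d,+}=e_{d,-}+bj_d$, the functional $\alpha_r^\pm$ extends $P_+^*e_{d^r,\pm}$.
* Measures on $M$: $\nu_r^\pm$ is $P_-^*e_{d^r,\pm}$ on $M_-$ and $\alpha_r^\pm|_{H_+}$ on $M_+$; $\sigma_r$ is $P_-^*j_{d^r}$ on $M_-$ and $\beta_r|_{H_+}$ on $M_+$.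

Then
$$\nu_r^+-\nu_r^-=b\sigma_r,\quad\|\nu_r^\pm\|\le\tfrac{2\theta}b+2,\quad\|\sigma_r\|\le\tfrac{2\theta}b+1,\quad\Big|\int g_r\,d\sigma_r\Big|\ge1-\varepsilon K. \tag{7}$$
The first three follow from the definitions and $\|P_-\|\le2\theta/b$. For the last, $\int g_r\,d\sigma_r=j_{d^r}(P_-T_-x_r)+\beta_r(h_r)$. Here $\beta_r(h_r)$ differs by at most $\varepsilon K$ from $\beta_r(T_+x_r)=j_{d^r}(P_+T_+x_r)$. So the integral differs by at most $\varepsilon K$ from $j_{d^r}(P_-T_-x_r+P_+T_+x_r)=j_{d^r}(x_r)=1$.

**Step 4 (a bounded weight).** Next come the analogues of (5) and of $W_r$. Let $|\mathcal R|\le Q$ and $|\epsilon_r|\le1$. By (a), $\|\sum_{\mathcal R}\epsilon_rT_-x_r\|\le K$, and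
$$\Big\|\sum_{\mathcal R}\epsilon_rh_r\Big\|\le\Big\|\sum_{\mathcal R}\epsilon_rT_+x_r\Big\|+Q\varepsilon K\le K(1+Q\theta b)\le K(1+2\theta)\le2K.$$
Choosing, for given $l\in M$, the $\epsilon_r$ with $\epsilon_rg_r(l)=|g_r(l)|$, we get
$$\sum_{r\in\mathcal R}|g_r(l)|\le2K\qquad(l\in M,\ |\mathcal R|\le Q). \tag{8}$$
Let $\eta=2Kb$, so $Q\eta\ge2K$. By (8), at each $l\in M$ fewer than $Q$ indices satisfy $|g_r(l)|>\eta$: otherwise $Q$ of them would have sum $>Q\eta\ge2K$. Applying (8) to those indices,
$$W_r:=\sum_{r'\le r}(|g_{r'}|-\eta)_+\in C_0(M),\qquad0\le W_r\le2K. \tag{9}$$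

**Step 5 (inheritance).** This is one move of the climb, before the gain. Fix $\delta=b/64$. Take $d^1$ arbitrary and $\varsigma_1=+$. Suppose $d^1,\dots,d^r$ and $\varsigma_r\in\{+,-\}$ are chosen. Write $\nu_r=\nu_r^{\varsigma_r}$ and $\Phi_r=\int W_r\,d|\nu_r|\ge0$.

By (F4) choose $w=(w_-,w_+)\in C_0(M)$ with $|w|\le W_r$ and $|\int w\,d\nu_r|\ge\Phi_r-\delta$. We cannot apply $P_+$ to $w_+\in H_+$. But $\|w_+\|\le2K$, so by (6) there is $z\in(Z_+)_{\mathcal V}$ with $\|z-w_+\|_{G_+}\le2K\varepsilon$. Let $y=P_-w_-+P_+z\in(X_b)_{\mathcal U}$. For any $d\in\Gamma^\Lambda$ with data $\alpha^\pm,\nu^\pm$ chosen as in Step 3,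
$$\int w\,d\nu^\pm=e_{d,\pm}(P_-w_-)+\alpha^\pm(w_+),\qquad e_{d,\pm}(y)=e_{d,\pm}(P_-w_-)+\alpha^\pm(z),$$
so
$$\Big|\int w\,d\nu^\pm-e_{d,\pm}(y)\Big|=|\alpha^\pm(w_+-z)|\le4K\varepsilon. \tag{10}$$
This holds for the index $r$ and for the index $r+1$ still to be chosen. By (b) choose $d^{r+1}$, coordinatewise distinct from $d^1,\dots,d^r$, with $|e_{d^{r+1},\pm}(y)-e_{d^r,\varsigma_r}(y)|\le\delta$ for both signs, and then choose its data as in Step 3. Using $|w|\le W_r$, then (10) for $r+1$, the choice of $d^{r+1}$, (10) for $r$, and the choice of $w$, we get for **both** signs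
$$\int W_r\,d|\nu_{r+1}^\pm|\ge\Big|\int w\,d\nu_{r+1}^\pm\Big|\ge\Phi_r-2\delta-8K\varepsilon. \tag{11}$$

**Step 6 (gain).** We show that one sign also sees the new function. Let $k=(|g_{r+1}|-\eta)_+\ge|g_{r+1}|-\eta$. By (7), $\varepsilon=\theta b\le\theta$ and $b\le\theta$,
$$\int k\,d|\sigma_{r+1}|\ge\Big|\int g_{r+1}\,d\sigma_{r+1}\Big|-\eta\|\sigma_{r+1}\|\ge1-K\theta-2Kb\Big(\frac{2\theta}b+1\Big)\ge1-K\theta-4K\theta-2K\theta=1-7K\theta .$$
Since $b\sigma_{r+1}=\nu_{r+1}^+-\nu_{r+1}^-$, we have $b|\sigma_{r+1}|\le|\nu_{r+1}^+|+|\nu_{r+1}^-|$. So some sign $\varsigma_{r+1}$ satisfies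
$$\int k\,d|\nu_{r+1}^{\varsigma_{r+1}}|\ge\tfrac b2(1-7K\theta).$$

**Step 7 (the contradiction).** Add this to (11) for the sign $\varsigma_{r+1}$, and use $W_{r+1}=W_r+k$, $8K\varepsilon=8K\theta b\le\frac b8$, $2\delta=\frac b{32}$ and $K\theta\le\frac1{64}$:
$$\Phi_{r+1}\ge\Phi_r+\tfrac b2\big(1-\tfrac7{64}\big)-\tfrac b8-\tfrac b{32}=\Phi_r+\tfrac{57-16-4}{128}\,b=\Phi_r+\tfrac{37}{128}\,b\ge\Phi_r+\tfrac b4 .$$
So $\Phi_r\to\infty$. But (9) and (7) give $\Phi_r\le2K\big(\frac{2\theta}b+2\big)$ for all $r$, a contradiction. Hence $K\theta>\frac1{64}$. $\blacksquare$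

It is worth seeing where each hypothesis enters. The large parameters cost $\eta\|\sigma\|\lesssim Kb\cdot\frac\theta b=K\theta$ in Step 6. This is small because $\|\tau^{-1}\|\le2\theta/b$ and not merely $\lesssim1/b$. The small parameters cost $8K\theta b$ in (11), which is small against the gain $b/2$ because the gap is $\theta b$.

## 8. From the estimate to the classification

**(1)$\Rightarrow$(2).** If $T:X_A\to X_B$, $P:X_B\to X_A$ satisfy $PT=\mathrm{id}$, then $P_{\mathcal U}T_{\mathcal U}=\mathrm{id}$ for any ultrafilter $\mathcal U$.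

**(2)$\Rightarrow$(3).** The plan is to find $a\in A$ far from $B$ and to apply the Proposition with $b=2^{-a}$. An isomorphism onto a complemented subspace, together with a projection, gives operators $T_0:(X_A)_{\mathcal U}\to(X_B)_{\mathcal V}$, $P_0:(X_B)_{\mathcal V}\to(X_A)_{\mathcal U}$ with $P_0T_0=\mathrm{id}$. Put $K=\|T_0\|\|P_0\|$ and suppose $\sup_{a\in A}\operatorname{dist}(a,B)=\infty$.

*Choice of parameters.* Choose $m\ge1$ with $\theta:=2^{-m}\le1/(64K)$, and $a\in A$ with $\operatorname{dist}(a,B)\ge m+\min B$. If $a<\min B$, then $|a-\min B|\le\min B<m+\min B$, which is impossible. So $a\ge\min B$, hence $a-\min B\ge m+\min B$, and in particular $a\ge m$. Put $b=2^{-a}\le\theta$.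

*Source.* $X_b$ is a $1$-complemented summand of $X_A$, so $(X_b)_{\mathcal U}$ is $1$-complemented in $(X_A)_{\mathcal U}$. Composing $T_0$ with the inclusion and $P_0$ with the projection, we factor the identity of $(X_b)_{\mathcal U}$ through $(X_B)_{\mathcal V}$ by operators whose norms have product $\le K$.

*Target.* Every $k\in B$ has $|k-a|\ge m$. Split $X_B=Z_-\oplus_\infty Z_+$ according to $k\le a-m$, respectively $k\ge a+m$; then $(X_B)_{\mathcal V}=(Z_-)_{\mathcal V}\oplus_\infty(Z_+)_{\mathcal V}$. In $Z_+$ all parameters are $2^{-k}\le2^{-a-m}=\theta b$. In $Z_-$ all parameters are $b_i=2^{-k}\ge2^{-a+m}=b/\theta$. So by (1) each coordinate satisfies $\|f\|_\infty\le\|f\|_{b_i}\le\frac2{b_i}\|f\|_\infty\le\frac{2\theta}b\|f\|_\infty$. Hence, with $I_-$ the index set of $Z_-$, the identity $Z_-\to E_-=c_0(I_-;D)$ is onto, has norm $\le1$, and its inverse has norm $\le2\theta/b$. The same holds for its ultrapower $\tau:R=(Z_-)_{\mathcal V}\to(E_-)_{\mathcal V}$, and $(E_-)_{\mathcal V}$ is a $C_0$-space by (F1) and (F3). The Proposition gives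 $K>1/(64\theta)\ge K$, a contradiction.

**(3)$\Rightarrow$(1).** We move each parameter of $A$ to a nearby one of $B$. Let $\operatorname{dist}(a,B)\le m$ for all $a\in A$, with $m\in\mathbb N_0$, and choose $\pi(a)\in B$ with $|a-\pi(a)|\le m$. By (1) the norms of $X_{2^{-a}}$ and $X_{2^{-\pi(a)}}$ on $D$ are $2^m$-equivalent. So $X_A$ is isomorphic to the $c_0$-sum over $(n,a)\in\mathbb N\times A$ of the spaces $X_{2^{-\pi(a)}}$. In this sum each $X_{2^{-k}}$, $k\in\pi(A)$, occurs exactly $\aleph_0$ times, namely for the indices in $\mathbb N\times\pi^{-1}(k)$. So it is isometric to $X_{\pi(A)}$, which is $1$-complemented in $X_B$ since $\pi(A)\subset B$.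

**Last assertion.** Let $A,B$ have Hausdorff distance $\le m<\infty$. Apply the previous argument to $A\cup B$ in place of $A$, with $\pi=\mathrm{id}$ on $B$. Then $\pi(A\cup B)=B$, and the argument gives $X_{A\cup B}\cong X_{\pi(A\cup B)}=X_B$. Exchanging the roles, $X_{A\cup B}\cong X_A$. Hence $X_A\cong X_B$. Isomorphic spaces have isomorphic ultrapowers, so they have the same ultratype. Finally, if $(X_A)_{\mathcal U}\cong(X_B)_{\mathcal V}$, then (2) holds for $(A,B)$ and for $(B,A)$, hence (3) holds in both directions, which is finite Hausdorff distance. $\blacksquare$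

This proves the Theorem and, with the Corollary in Section 2, Conjecture 1.

## 9. Order, isometric form, constants, and the upper bound

**(9.1) Order structure.** The Theorem classifies the ultratypes of the spaces $X_A$ completely. For infinite $S,S'\subset\mathbb N$, *some ultrapower of $X_{A_S}$ is isomorphic to a complemented subspace of some ultrapower of $X_{A_{S'}}$ if and only if $S\setminus S'$ is finite.* If $S\setminus S'$ is infinite, (2) shows that condition 3 fails. If it is finite, all but finitely many points of $A_S$ lie in $A_{S'}$, so condition 3 holds. By the Theorem, "complemented in an ultrapower" is a well-defined partial order on the ultratypes of the spaces $X_A$, because condition 3 is transitive and holding both ways means equal ultratype. It contains a copy of $\mathcal P(\mathbb N)/\mathrm{fin}$: to $S\subset\mathbb N$, finite or not, assign the infinite set $\widehat S=\{2n:n\in S\}\cup\{2n-1:n\in\mathbb N\}$. Then $\widehat S\setminus\widehat{S'}$ is finite iff $S\setminus S'$ is.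

**(9.2) Isometric version.** The spaces $\widetilde X_{A_S}$ of Section 4, Step 5, are separable $\mathscr L_{\infty,\lambda}$-spaces for every $\lambda>1$. Being isomorphic to $X_{A_S}$, they have ultrapowers isomorphic to the corresponding ultrapowers of $X_{A_S}$, so again no two in the family of the Corollary have the same ultratype. So the conjecture holds already for separable isometric $L_1$-preduals.

**(9.3) Sharp order of the constants.** Let $0<b<b'\le1$. *The identity of an ultrapower of $X_b$ does not factor through any ultrapower of $X_{b'}$ with constant $\le\frac1{64}\frac{b'}b$.* Use the Proposition with $\theta=b/b'$, so that $b\le\theta<1$, with $I_+=\emptyset$, $R=(X_{b'})_{\mathcal V}$, and $\tau:R\to D_{\mathcal V}$ induced by the identity of $D$; here $\|\tau\|\le1$ and $\|\tau^{-1}\|\le2/b'=2\theta/b$. In the other direction, $d(X_b,X_{b'})\le b'/b$ by (1).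

Likewise, *for $b<1$ the identity of an ultrapower of $X_b$ does not factor through a $C_0$-space with constant $\le\frac1{64b}$.* Take $\theta=b$, $I_+=\emptyset$, $R=C_0(M)$, $\tau=\mathrm{id}$, where $\|\tau^{-1}\|\le2=2\theta/b$. On the other hand, $X_b$ is $\frac2b$-isomorphic to the $C$-space $D$.

Consequently, *for infinite $A$ no ultrapower of $X_A$ is isomorphic to a complemented subspace of a $C$-space.* Otherwise, for every $a\in A$, $a\geq 1$, the identity of $(X_{2^{-a}})_{\mathcal U}$ would factor through that $C$-space with a constant $K$ independent of $a$, giving $K>2^a/64$ for arbitrarily large $a$. Since ultrapowers of $C$-spaces are $C$-spaces (they are $C_0$-spaces with unit), all the ultratypes in the Corollary differ from that of the $C$-spaces.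

**(9.4) Exactly a continuum.** *Any family of Banach spaces of pairwise different ultratypes has at most $2^{\aleph_0}$ members.* Continuous first-order theories in the countable language of (unit balls of) Banach spaces are determined by their values on a countable dense set of sentences, so there are at most $2^{\aleph_0}$ of them. Two spaces with the same theory have isometric ultrapowers, by the Keisler–Shelah theorem for metric structures (Ben Yaacov, Berenstein, Henson, Usvyatsov, *Model theory for metric structures*, 2008, Theorem 5.7), and so they have the same ultratype. Together with the Corollary, the maximal cardinality of a family of $\mathscr L_\infty$-spaces of pairwise different ultratypes is exactly $2^{\aleph_0}$.
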